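# A ccc space without remote points, in ZFC

## 1. Theorem A, and what each word in it means

All spaces are Tychonoff, that is, completely regular and Hausdorff.

**Theorem A (ZFC).** There is a compact zero-dimensional Hausdorff space $K$ of weight $\le 2^{2^{\mathfrak d}}$ such that

1. every regular uncountable cardinal is a calibre of $K$ (in particular $K$ is ccc), and
2. $\omega\times K$ (a ccc, locally compact, $\sigma$-compact, non-pseudocompact space) has no remote points.

In fact $\beta(\omega\times K)$ is covered by the closures of the closed nowhere dense subsets of $\omega\times K$. The same holds for $\omega\times K\times L$ for every nonempty compact Hausdorff space $L$.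

In this last sentence, "the same" refers to the covering of $\beta(\omega\times K\times L)$, and hence to the absence of remote points.

Two companion statements say how far the size of such an example can be pushed down.

**Theorem B.** If $\mathfrak b=\mathfrak c$ (e.g. under CH), then every non-pseudocompact ccc space of $\pi$-weight $\le\mathfrak c^+$ has a remote point.

**Corollary.** If $\mathfrak b=\mathfrak c$, $2^{\mathfrak c}=\mathfrak c^+$ and $2^{\mathfrak c^+}=\mathfrak c^{++}$, then the least $\pi$-weight of a non-pseudocompact ccc space without remote points is exactly $\mathfrak c^{++}$. Under GCH it is exactly $\aleph_3$.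

Let us unpack. For a space $X$, $\beta X$ is its Čech–Stone compactification and $X^*=\beta X\setminus X$ is the remainder. We use three textbook facts about $\beta X$.

* Since $X$ is a dense subspace, $X\cap\operatorname{cl}_{\beta X}A=\operatorname{cl}_XA$ for $A\subseteq X$, and every nonempty open subset of $\beta X$ meets $X$.
* Every continuous $h:X\to[0,1]$ extends continuously to $\beta X$. So if $h=0$ on $A$ and $h=1$ on $A'$, then $\operatorname{cl}_{\beta X}A\cap\operatorname{cl}_{\beta X}A'=\emptyset$.
* If $C$ is clopen in $X$, then, applying the previous fact to the characteristic function of $C$, $\operatorname{cl}_{\beta X}C$ and $\operatorname{cl}_{\beta X}(X\setminus C)$ partition $\beta X$. So $\operatorname{cl}_{\beta X}C$ is clopen in $\beta X$, and it meets $X$ exactly in $C$.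

**Definition (remote point).** A point $p\in X^*$ is a remote point of $X$ if $p\notin\operatorname{cl}_{\beta X}N$ for every nowhere dense $N\subseteq X$.

A point at infinity is remote if no nowhere dense set comes near it. A space is *pseudocompact* if every continuous real-valued function on it is bounded. A compact space has empty remainder, so it has no remote points for a silly reason, and we therefore ask about non-pseudocompact spaces. A space is *ccc* if every family of pairwise disjoint nonempty open subsets is countable. The question is whether ZFC proves that some non-pseudocompact ccc space has no remote points. Theorem A says yes. The question comes from the article "D-17 The Čech–Stone Compactification" (http://pub.math.leidenuniv.nl/~jongrsde/bachsem-2017/d17-betaX.pdf).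

Here is some background, quoted without proof. Every non-pseudocompact space of countable $\pi$-weight (more generally, with a $\sigma$-locally finite $\pi$-base) has remote points, and so does $\omega\times{}^{\kappa}2$ for every infinite $\kappa$. Under CH all separable non-pseudocompact spaces have remote points, while in the side-by-side Sacks model some separable non-pseudocompact space has none. Since separable spaces are ccc, a consistent example was therefore known, and the issue is an example in ZFC.

**Definition (calibre).** A cardinal $\lambda$ is a calibre of $K$ if among any $\lambda$ nonempty open sets $O_\xi$ $(\xi<\lambda)$ there are $\lambda$ many indices whose sets have a common point.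

For example, $\omega_1$ is a calibre of every separable space: each $O_\xi$ contains a point of a fixed countable dense set, so one such point serves uncountably many $\xi$. If $\omega_1$ is a calibre of $K$, then $K$ is ccc, since among $\omega_1$ pairwise disjoint nonempty open sets no two share a point.

**Definition (weight and $\pi$-weight).** The weight is the least cardinality of a base. A $\pi$-base is a family of nonempty open sets such that every nonempty open set contains one of them, and the $\pi$-weight is the least cardinality of a $\pi$-base.

So $\pi$-weight is at most weight. For example, $\beta\omega$ has countable $\pi$-weight, because the singletons $\{n\}$, $n\in\omega$, form a $\pi$-base.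

**Definition ($\mathfrak b$ and $\mathfrak d$).** For $x,y\in{}^\omega\omega$ write $x\le^*y$ if $x(n)\le y(n)$ for all but finitely many $n$. Then $\mathfrak b$ is the least size of a family with no $\le^*$-upper bound, and $\mathfrak d$ is the least size of a family $G$ that is $\le^*$-dominating, that is, every $h\in{}^\omega\omega$ satisfies $h\le^*x$ for some $x\in G$.

Always $\omega_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$.

## 2. Remote points of $\omega$ and of $\omega\times(\omega+1)$

In the discrete space $\omega$ the only nowhere dense set is $\emptyset$, so every point of $\omega^*$ is remote.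

Let $\omega+1$ be the convergent sequence $0,1,2,\dots$ with limit $\omega$, and let $X=\omega\times(\omega+1)$. The points $(n,i)$ with $i<\omega$ are isolated and dense. A nowhere dense set contains no isolated point, so it lies in $N=\omega\times\{\omega\}$, which is itself closed and nowhere dense. Thus $p\in X^*$ is remote if and only if $p\notin\operatorname{cl}_{\beta X}N$. Such points exist. The set $C=\omega\times\{0\}$ is clopen and disjoint from $N$, so $\operatorname{cl}_{\beta X}C\cap\operatorname{cl}_{\beta X}N=\emptyset$. Moreover $C$ is closed and not compact, so $\operatorname{cl}_{\beta X}C$ contains points of $X^*$, and these are remote.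

More generally, for any $\gamma\in{}^\omega\omega$ the set $\{(n,i):i\le\gamma(n)\}$ is clopen and misses $N$. So here a way of avoiding $N$ is given by a function $\gamma$. To destroy remote points we use many sets $N_s$ of this kind at once, arranged so that no choice of functions avoids all of them simultaneously.

## 3. Points that avoid $N_s$ are bounded by functions

Let $S$ be a set, let $K$ be a nonempty closed subset of $(\omega+1)^{S\times\omega}$, let $L$ be a nonempty compact Hausdorff space, and let $T=\omega\times K\times L$. (For $\omega\times K$, let $L$ be a point.) For $s\in S$ and $\gamma\in{}^\omega\omega$ put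
$$N_s=\{(n,k,l)\in T:\ k(s,n)=\omega\},\qquad C_s(\gamma)=\{(n,k,l)\in T:\ k(s,n)\le\gamma(n)\}.$$
At level $n$ these sets look only at the coordinate $(s,n)$. The set $N_s$ is closed. The set $C_s(\gamma)$ is clopen, since $\{0,\dots,j\}$ is clopen in $\omega+1$ for each $j<\omega$.

**Lemma 1.** Let $p\in\beta T$ and $s\in S$. Then $p\notin\operatorname{cl}_{\beta T}N_s$ if and only if $p\in\operatorname{cl}_{\beta T}C_s(\gamma)$ for some $\gamma\in{}^\omega\omega$.

*Proof.* If $p\in\operatorname{cl}_{\beta T}C_s(\gamma)$, note that $C_s(\gamma)$ is clopen and $N_s\subseteq T\setminus C_s(\gamma)$, so $\operatorname{cl}_{\beta T}N_s$ is disjoint from $\operatorname{cl}_{\beta T}C_s(\gamma)$.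

Conversely, let $p\notin\operatorname{cl}_{\beta T}N_s$ and choose a closed neighbourhood $W$ of $p$ in $\beta T$ disjoint from $N_s$. For each $n$ the set $W\cap(\{n\}\times K\times L)$ is compact, and on it the continuous function $(n,k,l)\mapsto k(s,n)$ omits the value $\omega$. Its image is a compact subset of $\omega+1$ missing $\omega$. An infinite subset of $\omega$ accumulates at $\omega$, so the image is finite. Let $\gamma(n)<\omega$ be an upper bound of it. Then $W\cap T\subseteq C_s(\gamma)$. As $T$ is dense in $\beta T$ and $W$ is a neighbourhood of $p$, we get $p\in\operatorname{cl}_{\beta T}(W\cap T)\subseteq\operatorname{cl}_{\beta T}C_s(\gamma)$. $\square$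

So a point outside all $\operatorname{cl}_{\beta T}N_s$ yields a function $g:S\to{}^\omega\omega$ with $p\in\bigcap_s\operatorname{cl}_{\beta T}C_s(g(s))$. By compactness such a $p$ exists for a given $g$ if and only if any finitely many of the sets $\operatorname{cl}_{\beta T}C_s(g(s))$ have a common point. These sets are clopen with traces $C_s(g(s))$, so this happens if and only if any finitely many of the sets $C_s(g(s))$ meet in $T$. Hence
$$\beta T=\bigcup_{s\in S}\operatorname{cl}_{\beta T}N_s\iff\text{for every }g:S\to{}^\omega\omega\text{ there is a finite }F\subseteq S\text{ with }\bigcap_{s\in F}C_s(g(s))=\emptyset.\tag{1}$$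

We now look for a $K$ that makes the right-hand side true. It must be small enough that the $C_s(g(s))$ are forced apart, large enough that the $N_s$ are nowhere dense, and it must stay ccc.

**No constraints.** If $K=(\omega+1)^{S\times\omega}$, take $g(s)=0$ for all $s$. The point $k\equiv0$ lies in all $C_s(g(s))$ at every level, and (1) fails.

**Constraints on single coordinates.** Suppose we require $k(s,n)\ge f(s)(n)$ for prescribed $f(s)\in{}^\omega\omega$. Then $g=f$ defeats us: the point $k(s,n)=f(s)(n)$ lies in $K$ and in all $C_s(g(s))$. Again (1) fails.

So a constraint must tie several coordinates together: for certain finite $F\subseteq S$ we require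
$$\max_{s\in F}k(s,n)\ \ge\ f(F)(n)\quad\text{for all }n.\tag{2}$$
If $f(F)(n)>g(s)(n)$ for all $s\in F$ and all $n$, then $\bigcap_{s\in F}C_s(g(s))=\emptyset$. Thus (1) holds as soon as every $g$ is beaten in this sense by some $F$.

## 4. Constraints on two coordinates defeat every $g$, but destroy ccc

From now on functions in ${}^\omega\omega$ are compared *everywhere* ($h\le x$ means $h(n)\le x(n)$ for all $n$), and $\max$ and $+1$ are taken pointwise.

Fix $D\subseteq{}^\omega\omega$ with $|D|=\mathfrak d$ such that every $h\in{}^\omega\omega$ satisfies $h\le x$ for some $x\in D$. To get $D$, take a $\le^*$-dominating family $G$ of size $\mathfrak d$ and let $D=\{x+j:x\in G,\ j<\omega\}$. If $h\le^*x\in G$, then only finitely many values of $h$ exceed those of $x$, so $h\le x+j$ for some $j$.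

The natural first attempt uses two-element sets $F$. Let $P=D$, $Q={}^PD$ (made disjoint), $S=P\cup Q$, and constrain the pair $\{x,y\}$, $x\in P$, $y\in Q$, by $f(\{x,y\})=y(x)$. Every $g:S\to{}^\omega\omega$ is beaten. Choose first $y\in Q$ with $y(x)\ge\max\{g(x),x\}+1$ for all $x\in P$, and then $x\in P$ with $x\ge g(y)$. Then $y(x)\ge g(x)+1$ and $y(x)\ge x+1\ge g(y)+1$. With
$$K_2=\bigl\{k\in(\omega+1)^{S\times\omega}:\ \max\{k(x,n),k(y,n)\}\ge y(x)(n)\text{ for all }x\in P,\ y\in Q,\ n\in\omega\bigr\}$$
the right-hand side of (1) holds. So far this is exactly what we want.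

It breaks at the chain condition: $K_2$ is not ccc. Let $d_0\in D$, $j_0=d_0(0)$, and let $d_1\in D$ satisfy $d_1(0)>j_0$. For $x\in P$ let $y_x\in Q$ be given by $y_x(x)=d_0$ and $y_x(x')=d_1$ for $x'\ne x$. Put
$$U_x=\{k\in K_2:\ k(x,0)=k(y_x,0)=j_0\}.$$
Each $U_x$ is open. It is nonempty: give all other coordinates the value $\omega$; the only constraint that does not involve a coordinate with value $\omega$ is the one for $(x,y_x)$ at $n=0$, and it reads $j_0\ge d_0(0)$. For $x\ne x'$ the sets $U_x$ and $U_{x'}$ are disjoint: a common point would have $\max\{k(x',0),k(y_x,0)\}=j_0<d_1(0)=y_x(x')(0)$. As $|P|=\mathfrak d\ge\omega_1$, this is an uncountable disjoint family.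

What went wrong is that $U_x$ and $U_{x'}$ talk about disjoint sets of coordinates and are each harmless, but the *cross pair* $\{x',y_x\}$ carries a constraint, and both its coordinates have already been given small values. To amalgamate freely, we need constraints with the property that a constraint crossing between two pieces always involves some coordinate that neither piece has mentioned.

The way past this is to attach coordinates not to the elements but to *pairs* of elements, and constraints to *triples*. A piece living on a finite set $a$ fixes values only on pairs inside $a$. If $a_1$ and $a_2$ are disjoint and $t$ is a triple with vertices in both, say $t=\{x_1,y_2,z_1\}$ with $x_1,z_1\in a_1$ and $y_2\in a_2$, then the pair $\{x_1,y_2\}$ lies in neither $a_1$ nor $a_2$. Its coordinate is still free and can be given the value $\omega$, which satisfies the constraint. What must be checked is that the combinatorics still beats every $g$, where $g$ is now a function of pairs. This costs one more exponential.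

## 5. Three levels of functions: beating every $g$ on pairs

Put
$$P=D,\qquad Q={}^PD,\qquad R={}^{P\times Q}D,$$
regarded as pairwise disjoint sets. A *triple* is a set $t=\{x,y,z\}$ with $x\in P$, $y\in Q$, $z\in R$, and for it we put $f(t)=z(x,y)\in D$. Let $E$ be the set of all two-element subsets of $P\cup Q\cup R$ whose elements lie in different ones of the sets $P,Q,R$. For $a\subseteq P\cup Q\cup R$ let $E[a]=\{s\in E:s\subseteq a\}$. For a triple, $E[t]=\{\{x,y\},\{x,z\},\{y,z\}\}$.

Sizes: $|P|=\mathfrak d$, $|Q|=\mathfrak d^{\mathfrak d}=2^{\mathfrak d}$, $|P\times Q|=2^{\mathfrak d}$, so $|R|=\mathfrak d^{2^{\mathfrak d}}=2^{2^{\mathfrak d}}$ and $|E|=|R|=2^{2^{\mathfrak d}}$.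

**Lemma 2.** For every $g:E\to{}^\omega\omega$ there is a triple $t$ such that $f(t)(n)>g(s)(n)$ for all $s\in E[t]$ and all $n\in\omega$.

*Proof.* We choose the vertices from the top down, so that each choice needs only values of $g$ that are already determined as functions of later choices. By the property of $D$ we may choose successively

* $z\in R$ with $z(x,y)\ge\max\{g(\{x,y\}),\,y(x)\}+1$ for all $(x,y)\in P\times Q$;
* $y\in Q$ with $y(x)\ge\max\{g(\{x,z\}),\,x\}$ for all $x\in P$ (here $z$ is fixed);
* $x\in P$ with $x\ge g(\{y,z\})$ (here $y$ and $z$ are fixed).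

Let $t=\{x,y,z\}$. Then
$$f(t)=z(x,y)\ge g(\{x,y\})+1,$$
$$f(t)\ge y(x)+1\ge g(\{x,z\})+1,$$
$$f(t)\ge y(x)+1\ge x+1\ge g(\{y,z\})+1.\qquad\square$$

## 6. The space $K$ and its finite conditions

Apply Section 3 with $S=E$ and
$$K=\Bigl\{k\in(\omega+1)^{E\times\omega}:\ \max_{s\in E[t]}k(s,n)\ge f(t)(n)\ \text{ for all triples }t\text{ and all }n\in\omega\Bigr\}.$$
For $m<\omega$ the set $\{0,\dots,m-1\}$ is clopen in $\omega+1$, so each single constraint defines a clopen set and $K$ is closed in $(\omega+1)^{E\times\omega}$. Hence $K$ is compact, Hausdorff and zero-dimensional, of weight $\le|E|\cdot\omega=2^{2^{\mathfrak d}}$. It is nonempty, since the constant function $\omega$ belongs to it. (The constraint for $(t,n)$ involves only coordinates $(s,n)$ with this same $n$, so $K$ is the product over $n$ of the spaces cut out of $(\omega+1)^E$ by the $n$th constraints. Taking this product is what allows one $K$ to be used at every level of $\omega\times K$.)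

**Definition (condition).** A condition is a function $\sigma:E[a]\times m\to\omega$, where $a\subseteq P\cup Q\cup R$ is finite and $m<\omega$, such that $\max_{s\in E[t]}\sigma(s,n)\ge f(t)(n)$ for all triples $t\subseteq a$ and all $n<m$. We put $[\sigma]=\{k\in K:\sigma\subseteq k\}$, a clopen subset of $K$.

For example, if $a=\{x,y\}$ with $x\in P$, $y\in Q$, then $E[a]$ has one element, $a$ contains no triple, and *every* function $E[a]\times m\to\omega$ is a condition. If $a=t$ is a triple, a function $E[t]\times 1\to\omega$ is a condition exactly when one of its three values is at least $f(t)(0)$.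

All values of a condition are finite. The next lemma says that conditions form a $\pi$-base of $K$ and that we may prescribe any finite part of the domain.

**Lemma 3.** Let $O\subseteq K$ be nonempty and open, $a_0\subseteq P\cup Q\cup R$ finite and $m_0<\omega$. Then there is a condition $\sigma$ with domain $E[a]\times m$, $a\supseteq a_0$, $m\ge m_0$, such that $[\sigma]\subseteq O$. Moreover $[\sigma]\ne\emptyset$ for every condition $\sigma$.

*Proof.*

**Step 1: replacing infinite values by large finite ones.** Pick $k\in O$. A basic neighbourhood of $k$ restricts only finitely many coordinates, and these lie in $E[a]\times m$ for some finite $a\supseteq a_0$ and some $m\ge m_0$. So there is $M<\omega$ such that $O$ contains every $k'\in K$ satisfying, for all $(s,n)\in E[a]\times m$: $k'(s,n)=k(s,n)$ if $k(s,n)<\omega$, and $k'(s,n)\ge M$ if $k(s,n)=\omega$. Enlarge $M$ so that also $M\ge f(t)(n)$ for all of the finitely many triples $t\subseteq a$ and all $n<m$. Put $\sigma(s,n)=k(s,n)$ if $k(s,n)<\omega$ and $\sigma(s,n)=M$ otherwise.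

**Step 2: $\sigma$ is a condition and $[\sigma]\subseteq O$.** Let $t\subseteq a$ be a triple and $n<m$. Either all $k(s,n)$, $s\in E[t]$, are finite, and the constraint for $\sigma$ is the one that $k\in K$ satisfies; or some $\sigma(s,n)=M\ge f(t)(n)$. So $\sigma$ is a condition. Every $k'\in[\sigma]$ has the property displayed in Step 1, so $[\sigma]\subseteq O$.

**Step 3: $[\sigma]\ne\emptyset$ for every condition.** Let $\sigma$ have domain $E[a]\times m$ and extend it to $k$ by the value $\omega$ at all other coordinates. Consider a triple $t$ and $n\in\omega$. If $n\ge m$, all $k(s,n)$ are $\omega$. If $t\not\subseteq a$, some vertex $u\in t$ is not in $a$, and the pairs of $t$ containing $u$ are not in $E[a]$, so they get the value $\omega$. In both cases the constraint holds. If $t\subseteq a$ and $n<m$, it holds because $\sigma$ is a condition. So $k\in[\sigma]$. $\square$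

## 7. Amalgamating triangles: the calibres of $K$

This section is where pairs and triples replace elements and pairs. We recall the $\Delta$-system lemma: if $\lambda$ is regular uncountable and $a_\xi$ $(\xi<\lambda)$ are finite sets, there are $\Gamma\in[\lambda]^\lambda$ and a finite set $r$ with $a_\xi\cap a_\eta=r$ for all distinct $\xi,\eta\in\Gamma$.

**Lemma 4.** Every regular uncountable cardinal $\lambda$ is a calibre of $K$. In particular $K$, and hence $\omega\times K$, is ccc.

*Proof.*

**Step 1: making the conditions uniform.** Let $O_\xi$ $(\xi<\lambda)$ be nonempty open sets. By Lemma 3 choose conditions $\sigma_\xi$ with domain $E[a_\xi]\times m_\xi$ and $[\sigma_\xi]\subseteq O_\xi$. Since $\lambda$ is regular and uncountable, $\lambda$ many $\xi$ have the same $m_\xi=m$. By the $\Delta$-system lemma, among these $\lambda$ many have $a_\xi\cap a_\eta=r$ whenever $\xi\ne\eta$. Finally, there are only countably many functions from the finite set $E[r]\times m$ to $\omega$, so we may thin out once more to $\Gamma\in[\lambda]^\lambda$ such that all $\sigma_\xi\restriction(E[r]\times m)$, $\xi\in\Gamma$, coincide.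

**Step 2: one candidate point.** For distinct $\xi,\eta\in\Gamma$ we have $E[a_\xi]\cap E[a_\eta]=E[r]$, so $\tau=\bigcup_{\xi\in\Gamma}\sigma_\xi$ is a function. Let $k$ extend $\tau$ by the value $\omega$ at all other coordinates. If $k\in K$, then $k\in\bigcap_{\xi\in\Gamma}[\sigma_\xi]\subseteq\bigcap_{\xi\in\Gamma}O_\xi$, and $\lambda$ is a calibre.

**Step 3: $k\in K$.** Let $t$ be a triple and $n\in\omega$. If $n\ge m$, or if some pair $s\in E[t]$ lies in no $E[a_\xi]$, $\xi\in\Gamma$, then $k(s,n)=\omega$ for some $s\in E[t]$ and the constraint holds. So let $n<m$ and suppose that every pair of $t$ is contained in some $a_\xi$, $\xi\in\Gamma$. We show that the whole triple $t$ is contained in one $a_\xi$. If $t\subseteq r$, then $t\subseteq a_\xi$ for all $\xi\in\Gamma$. Otherwise choose $u\in t\setminus r$. A vertex outside $r$ belongs to at most one of the sets $a_\xi$, so there is a unique $\xi\in\Gamma$ with $u\in a_\xi$. The two pairs of $t$ that contain $u$ are each contained in some $a_\eta$, and this $\eta$ must be $\xi$. Hence both pairs are contained in $a_\xi$, and so $t\subseteq a_\xi$. Now the constraint for $(t,n)$ holds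 because $\sigma_\xi$ is a condition and $k$ extends $\sigma_\xi$.

**Step 4: ccc.** With $\lambda=\omega_1$ we see that $K$ is ccc. If $\mathcal U$ is a disjoint family of nonempty open subsets of $\omega\times K$, then each member meets some $\{n\}\times K$, and for each $n$ only countably many do. So $\mathcal U$ is countable. $\square$

Step 3 is the place where $K_2$ failed: there, the cross pair $\{x',y_x\}$ had both of its vertices, and hence all its coordinates, already used.

## 8. $\beta(\omega\times K\times L)$ is covered by the sets $\operatorname{cl}N_s$

Let $L$ be a nonempty compact Hausdorff space and $T=\omega\times K\times L$, with $N_s$ and $C_s(\gamma)$ as in Section 3 for $s\in E$.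

**Step 1: $T$ is not pseudocompact.** The map $(n,k,l)\mapsto n$ is continuous and unbounded. (For one-point $L$, $T=\omega\times K$ is moreover a countable sum of copies of a compact space, hence locally compact and $\sigma$-compact, and it is ccc by Lemma 4.)

**Step 2: each $N_s$ is closed and nowhere dense.** It is closed by continuity of $(n,k,l)\mapsto k(s,n)$ on each level. Every nonempty open subset of $T$ contains a set $\{n\}\times O\times O'$ with $O\subseteq K$ and $O'\subseteq L$ nonempty open. Lemma 3 with $a_0=s$, $m_0=n+1$ yields a condition $\sigma$ with $\emptyset\ne[\sigma]\subseteq O$ and $(s,n)\in\operatorname{dom}\sigma$. All $k\in[\sigma]$ have $k(s,n)=\sigma(s,n)<\omega$. So $\{n\}\times[\sigma]\times O'$ is nonempty and disjoint from $N_s$, and $N_s$ has empty interior.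

**Step 3: the covering.** We show
$$\beta T=\bigcup_{s\in E}\operatorname{cl}_{\beta T}N_s .$$
Suppose $p\in\beta T$ lies in none of the sets $\operatorname{cl}_{\beta T}N_s$. By Lemma 1 there is $g:E\to{}^\omega\omega$ with $p\in\operatorname{cl}_{\beta T}C_s(g(s))$ for every $s\in E$. By Lemma 2 there is a triple $t$ with $f(t)(n)>g(s)(n)$ for all $s\in E[t]$ and $n\in\omega$. The set $\bigcap_{s\in E[t]}\operatorname{cl}_{\beta T}C_s(g(s))$ is an intersection of three clopen sets and contains $p$, so it is a nonempty open subset of $\beta T$ and meets $T$. Since $T\cap\operatorname{cl}_{\beta T}C_s(g(s))=C_s(g(s))$, there is a point $(n,k,l)\in\bigcap_{s\in E[t]}C_s(g(s))$. Then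
$$\max_{s\in E[t]}k(s,n)\le\max_{s\in E[t]}g(s)(n)<f(t)(n),$$
contradicting $k\in K$.

So every point of $T^*$ is in the closure of a closed nowhere dense set, and $T$ has no remote points. With Lemma 4 and the weight computed in Section 6, Theorem A is proved. $\blacksquare$

## 9. Arrays: building a remote point when $\mathfrak b=\mathfrak c$

We turn to Theorem B, whose proof constructs remote points. In a non-pseudocompact space we shall find pairwise disjoint open sets $U_n$ going off to infinity. Given a nowhere dense $N$, fill each $U_n$ from inside by an increasing sequence $a_{n,0}\subseteq a_{n,1}\subseteq\cdots$ of open sets that are well separated from $N$, and choose a function $g$. The set $\bigcup_na_{n,g(n)}$ is then separated from $N$. If we can choose the functions $g$, one for each $N$, so that the resulting sets have the finite intersection property along the $U_n$, a remote point results. We isolate the algebra.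

Let $B$ be a complete ccc Boolean algebra (every family of pairwise disjoint nonzero elements is countable) with a partition of unity $\{e_n:n<\omega\}$, $e_n\ne0$: the $e_n$ are pairwise disjoint with supremum $1$.

**Definition (array).** An array in $C\subseteq B$ is $a=(a_{n,i})_{n,i<\omega}$ with $a_{n,i}\in C$, $a_{n,i}\le a_{n,i+1}$ and $\sup_ia_{n,i}=e_n$. For $g\in{}^\omega\omega$ put $a[g]=\sup_na_{n,g(n)}$. For $u,v\in B$ write $u\le^*v$ if $u\wedge e_n\le v$ for all but finitely many $n$.

Since $a_{m,g(m)}\le e_m$ and the $e_m$ are disjoint, $a[g]\wedge e_n=a_{n,g(n)}$. As an example let $B=\mathcal P(\omega\times\omega)$, $e_n=\{n\}\times\omega$ and $a_{n,i}=\{n\}\times\{0,\dots,i\}$. Then $a[g]$ is the region $\{(n,i):i\le g(n)\}$, and $u\le^*v$ means that $u$ is contained in $v$ except in finitely many columns.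

**Proposition 5.** Assume $\mathfrak b=\mathfrak c$ and $|B|\le\mathfrak c^+$. Then one can assign to each array $a$ in $B$ some $g_a\in{}^\omega\omega$ such that every finite meet $v$ of elements $a[g_a]$ satisfies $v\wedge e_n\ne0$ for all but finitely many $n$.

The first approach is a plain recursion along a list $\{a^\xi\}$ of all arrays. Suppose $g_{a^\eta}$ is chosen for $\eta<\xi$, and for finite $F\subseteq\xi$ let $t_F=\bigwedge_{\eta\in F}a^\eta[g_{a^\eta}]$, with $t_F\wedge e_n\ne0$ for almost all $n$. Let $a=a^\xi$. For such $n$ we have $\sup_i(t_F\wedge a_{n,i})=t_F\wedge e_n\ne0$, so there is a least $i=h_F(n)$ with $t_F\wedge a_{n,i}\ne0$ (put $h_F(n)=0$ for the other $n$). If $g_a$ satisfies $h_F\le^*g_a$ for all $F$, the recursion continues, because $t_F\wedge a[g_a]\wedge e_n=t_F\wedge a_{n,g_a(n)}\ne0$ for almost all $n$. There are at most $\max\{|\xi|,\omega\}$ sets $F$, so $g_a$ exists as long as $|\xi|<\mathfrak b=\mathfrak c$. This handles $\mathfrak c$ arrays, which is enough if $|B|\le\mathfrak c$, as then there are at most $\mathfrak c^\omega=\mathfrak c$ arrays. It stops at $\xi=\mathfrak c$: from there on there are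 $\mathfrak c=\mathfrak b$ functions $h_F$ to bound at once, and the definition of $\mathfrak b$ no longer gives a bound.

To get past this point, we process arrays in $\mathfrak c^+$ batches of size at most $\mathfrak c$, each batch belonging to a small subalgebra $C_\alpha$. Inside a batch fewer than $\mathfrak c$ predecessors occur at each moment. All predecessors from earlier batches are handled together, by projecting onto the earlier algebra: the demand made on the new $a$ by the earlier elements is itself encoded as an *array in the earlier algebra*, and that array has already been assigned a function.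

## 10. Projections to $\sigma$-complete subalgebras

Let $C\subseteq B$ be a $\sigma$-complete subalgebra, that is, a subalgebra closed under the countable suprema of $B$.

**Step 1: $C$ is closed under arbitrary suprema and infima of $B$.** It suffices that every $A\subseteq B$ has a countable subset with the same supremum. Take a maximal family $W$ of pairwise disjoint nonzero elements each of which lies below some member of $A$. It is countable by ccc. For $w\in W$ choose $a_w\in A$ with $w\le a_w$, and let $u=\sup_{w\in W}a_w$. If $u<\sup A$, some $a\in A$ has $a\wedge-u\ne0$. This element is disjoint from all $w\in W$ and below $a\in A$, contradicting maximality. So $u=\sup A$. Infima follow by complements.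

**Step 2: the projection.** For $b\in B$ put $\pi_C(b)=\min\{c\in C:c\ge b\}$. The minimum exists by Step 1: it is the infimum of this set. Clearly $\pi_C$ is monotone, and:

* (i) If $c\in C$ and $c\wedge\pi_C(b)\ne0$, then $c\wedge b\ne0$. Otherwise $b\le-c\in C$, so $\pi_C(b)\le-c$.
* (ii) $\pi_C(b\wedge c)=\pi_C(b)\wedge c$ for $c\in C$. The element $\pi_C(b)\wedge c\in C$ lies above $b\wedge c$, which gives "$\le$". Conversely $b\le\pi_C(b\wedge c)\vee-c\in C$, so $\pi_C(b)\le\pi_C(b\wedge c)\vee-c$, and hence $\pi_C(b)\wedge c\le\pi_C(b\wedge c)$.
* (iii) $\pi_C(\sup_ib_i)=\sup_i\pi_C(b_i)$ for countable families. Here "$\ge$" is monotonicity, and "$\le$" holds since the right side belongs to $C$ and lies above $\sup_ib_i$.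

As an example, in $B=\mathcal P(\omega\times\omega)$ let $C$ consist of all unions of columns $\{n\}\times\omega$. Then $\pi_C(b)$ is the union of the columns that meet $b$.

## 11. Proof of Proposition 5

**Step 1: a chain of small algebras.** Let $B=\{b_\alpha:\alpha<\mathfrak c^+\}$, repetitions allowed. For $\alpha<\mathfrak c^+$ let $C_\alpha$ be the $\sigma$-complete subalgebra generated by $\{e_n:n<\omega\}\cup\{b_\beta:\beta<\alpha\}$, and $\mathcal A_\alpha$ the set of arrays in $C_\alpha$. At most $\mathfrak c$ generators give $|C_\alpha|\le\mathfrak c^\omega=\mathfrak c$ (close off under complements and countable suprema $\omega_1$ times), and then $|\mathcal A_\alpha|\le\mathfrak c^\omega=\mathfrak c$. The $C_\alpha$ and $\mathcal A_\alpha$ increase with $\alpha$. Since $b_\alpha\in C_{\alpha+1}$, the $C_\alpha$ exhaust $B$. An array has only countably many entries and $\mathfrak c^+$ is regular, so every array in $B$ belongs to some $\mathcal A_\alpha$. If $\operatorname{cf}\alpha>\omega$, then $\bigcup_{\beta<\alpha}C_\beta$ is closed under countable suprema (countably many elements lie in one $C_\beta$) and contains the generators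 of $C_\alpha$, so it equals $C_\alpha$. For the same reason $\mathcal A_\alpha=\bigcup_{\beta<\alpha}\mathcal A_\beta$.

**Step 2: what the recursion maintains.** We define $a\mapsto g_a$ on $\mathcal A_\alpha$ by recursion on $\alpha$, keeping the values already assigned. Let $V_\alpha$ be the set of all finite meets, including the empty meet $1$, of elements $a[g_a]$ with $a\in\mathcal A_\alpha$. Then $V_\alpha\subseteq C_\alpha$, and $V_\alpha$ is closed under finite meets. We maintain

$$(\mathrm{IH}_\alpha)\qquad\text{for every }v\in V_\alpha,\quad v\wedge e_n\ne0\text{ for all but finitely many }n.$$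

Since any finitely many arrays lie in one $\mathcal A_\alpha$, this proves the proposition.

**Step 3: $\alpha=0$.** Here $C_0=\{\sup_{n\in S}e_n:S\subseteq\omega\}$. As $a_{n,i}\le e_n$, each $a_{n,i}$ is $0$ or $e_n$, and $\sup_ia_{n,i}=e_n\neq 0$ lets us put $g_a(n)=\min\{i:a_{n,i}=e_n\}$. Then $a[g_a]=\sup_ne_n=1$, so $V_0=\{1\}$ and $(\mathrm{IH}_0)$ holds.

**Step 4: $\operatorname{cf}\alpha>\omega$.** By Step 1 there are no new arrays, and $V_\alpha=\bigcup_{\beta<\alpha}V_\beta$. So $(\mathrm{IH}_\alpha)$ is inherited.

**Step 5: set-up when $\alpha$ is a successor or $\operatorname{cf}\alpha=\omega$.** Choose a nondecreasing sequence $(\beta_k)_{k<\omega}$ of ordinals below $\alpha$ with $\bigcup_{\beta<\alpha}\mathcal A_\beta=\bigcup_k\mathcal A_{\beta_k}$: constantly the predecessor of $\alpha$ if $\alpha$ is a successor, and cofinal in $\alpha$ if $\operatorname{cf}\alpha=\omega$. Write $\pi_k=\pi_{C_{\beta_k}}$. Enumerate the new arrays $\mathcal A_\alpha\setminus\bigcup_k\mathcal A_{\beta_k}$ as $\{a^\xi:\xi<\mu\}$ with $\mu\le\mathfrak c$. We choose $g_{a^\xi}$ by recursion on $\xi$. Writing $t_F=\bigwedge_{\eta\in F}a^\eta[g_{a^\eta}]$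 (and $t_\emptyset=1$), we want
$$\text{for every finite }F\subseteq\mu\text{ and every }k<\omega\text{ there is }v\in V_{\beta_k}\text{ with }v\le^*\pi_k(t_F).\tag{3}$$
In words: the shadow of $t_F$ in each earlier algebra is, up to finitely many $n$, at least as large as some element built from earlier arrays. For $F=\emptyset$ take $v=1$.

**Step 6: choosing $g_{a^\xi}$.** Let $\xi<\mu$ and suppose (3) holds for all finite $F\subseteq\xi$. Put $a=a^\xi$. Fix a finite $F\subseteq\xi$ and $k<\omega$, let $t=t_F$ and let $v\in V_{\beta_k}$ satisfy $v\le^*\pi_k(t)$. Put
$$a'_{n,i}=\pi_k(t\wedge a_{n,i})\vee(e_n\wedge-\pi_k(t))\in C_{\beta_k}.$$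
This is an array in $C_{\beta_k}$. It increases in $i$ since $\pi_k$ is monotone. By (iii) and then (ii),
$$\sup_i\pi_k(t\wedge a_{n,i})=\pi_k(t\wedge e_n)=\pi_k(t)\wedge e_n,$$
so $\sup_ia'_{n,i}=(\pi_k(t)\wedge e_n)\vee(e_n\wedge-\pi_k(t))=e_n$. Hence $a'\in\mathcal A_{\beta_k}$, and $g_{a'}$ is already defined. Let $h_{F,k}=g_{a'}$ and $v'_{F,k}=v\wedge a'[g_{a'}]\in V_{\beta_k}$. For all but finitely many $n$ we have $v\wedge e_n\le\pi_k(t)$, and therefore
$$v'_{F,k}\wedge e_n\le\pi_k(t)\wedge a'_{n,h_{F,k}(n)}=\pi_k(t\wedge a_{n,h_{F,k}(n)}).\tag{4}$$
The equality holds because $\pi_k(t)$ is disjoint from the second term of $a'_{n,i}$ and lies above the first.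

As $\xi<\mu\le\mathfrak c$, there are fewer than $\mathfrak c=\mathfrak b$ pairs $(F,k)$. So there is $g_a\in{}^\omega\omega$ with $h_{F,k}\le^*g_a$ for all of them. For all but finitely many $n$ both (4) and $h_{F,k}(n)\le g_a(n)$ hold, and then
$$v'_{F,k}\wedge e_n\le\pi_k(t_F\wedge a_{n,g_a(n)})\le\pi_k(t_F\wedge a[g_a]).$$
Thus $v'_{F,k}\le^*\pi_k(t_{F\cup\{\xi\}})$, and (3) holds for all finite subsets of $\xi+1$. At a limit $\xi$ (and at $\mu$) nothing has to be done, since a finite subset of a limit ordinal is a subset of a smaller ordinal.

**Step 7: $(\mathrm{IH}_\alpha)$ holds.** Since the $\mathcal A_{\beta_k}$ increase, any finitely many old arrays lie in one $\mathcal A_{\beta_k}$. So an element of $V_\alpha$ has the form $v\wedge t_F$ with $v\in V_{\beta_k}$ for some $k$ and $F\subseteq\mu$ finite. By (3) take $w\in V_{\beta_k}$ with $w\le^*\pi_k(t_F)$. Then $v\wedge w\in V_{\beta_k}$, so by $(\mathrm{IH}_{\beta_k})$, for all but finitely many $n$ the element $c=v\wedge w\wedge e_n\in C_{\beta_k}$ is nonzero and satisfies $c\le\pi_k(t_F)$. By (i), $c\wedge t_F\ne0$, and hence $v\wedge t_F\wedge e_n\ne0$. $\square$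

Note where $\mathfrak c^+$ enters: $|C_\alpha|\le\mathfrak c$ needs $\alpha<\mathfrak c^+$, so that each batch has size at most $\mathfrak c$. At a stage of cofinality $\omega$ only countably many indices $k$ must be served, and at stages of larger cofinality there is nothing to do.

## 12. From arrays to a remote point: proof of Theorem B

Let $\mathfrak b=\mathfrak c$ and let $X$ be ccc, non-pseudocompact, of $\pi$-weight $\le\mathfrak c^+$. Recall that an open set $U$ is *regular open* if $U=\operatorname{int}\operatorname{cl}U$. The regular open sets form a complete Boolean algebra $RO(X)$ in which finite meets are intersections and $\sup_jU_j=\operatorname{int}\operatorname{cl}\bigcup_jU_j$. For instance, in $\mathbb R$ the set $(0,1)\cup(1,2)$ is not regular open, and the supremum of $(0,1)$ and $(1,2)$ in $RO(\mathbb R)$ is $(0,2)$.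

**Step 1: open sets going to infinity.** Fix a continuous unbounded $\varphi:X\to[0,\infty)$ (the absolute value of an unbounded function) and $r_n\in\varphi[X]$ with $r_{n+1}>r_n+2$. Let $I_n=(r_n-\frac12,r_n+\frac12)$ and $U_n=\operatorname{int}\operatorname{cl}\varphi^{-1}(I_n)$. The $U_n$ are nonempty, regular open, and pairwise disjoint, since $U_n\subseteq\varphi^{-1}(\overline{I_n})$. Let $\theta_n:\mathbb R\to[0,1]$ be continuous with $\theta_n=1$ on $\overline{I_n}$ and $\theta_n=0$ off $(r_n-1,r_n+1)$, and let $\psi_n=\theta_n\circ\varphi$. Then $\psi_n=1$ on $U_n$. The sets $\{\psi_n\ne0\}$ are pairwise disjoint, because the intervals $(r_n-1,r_n+1)$ are. Each $x\in X$ has the neighbourhood $\{|\varphi-\varphi(x)|<1\}$, which meets $\{\psi_n\ne0\}$ only if $|r_n-\varphi(x)|<2$, that is, for only finitely many $n$.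

**Step 2: the algebra.** Let $e=\operatorname{int}\operatorname{cl}\bigcup_nU_n$, $B=RO(X)\restriction e$ (the elements below $e$) and $e_n=U_n$. Then $B$ is complete, it is ccc because $X$ is, and $\{e_n:n<\omega\}$ is a partition of unity of $B$ with $e_n\ne0$. To bound $|B|$, take a $\pi$-base of $X$ of size $\le\mathfrak c^+$. The sets $\operatorname{int}\operatorname{cl}G$, for $G$ in the $\pi$-base and contained in $e$, are dense in $B$: a nonempty $V\in B$ contains some such $G$, and then $\operatorname{int}\operatorname{cl}G\subseteq V$. Every element of $B$ is the supremum of the members of this dense set below it, and by Section 10, Step 1, of countably many of them. So $|B|\le(\mathfrak c^+)^\omega$. A function from $\omega$ to the regular cardinal $\mathfrak c^+$ is bounded, so $(\mathfrak c^+)^\omega\le\sum_{\alpha<\mathfrak c^+}|\alpha|^\omega\le\mathfrak c^+\cdot\mathfrak c^\omega=\mathfrak c^+$. Proposition 5 applies; let $a\mapsto g_a$ be the assignment it gives.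

**Step 3: the point $p$.** For each array $a$ in $B$ let $F_a=\bigcup_na_{n,g_a(n)}$, an open subset of $X$. Since $a_{n,i}\subseteq U_n$ and the $U_n$ are disjoint, $F_a\cap U_n=a_{n,g_a(n)}=a[g_a]\wedge e_n$. Finite meets in $B$ are intersections, so by Proposition 5 every finite intersection of sets $F_a$ meets $U_n$ for all but finitely many $n$. Hence the sets $F_a$ together with the sets $\bigcup_{m\ge n}U_m$ have the finite intersection property, and by compactness there is
$$p\in\bigcap_a\operatorname{cl}_{\beta X}F_a\ \cap\ \bigcap_n\operatorname{cl}_{\beta X}\bigcup_{m\ge n}U_m .$$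

**Step 4: $p\in X^*$.** Let $x\in X$. We have $\varphi\ge r_n-\frac12$ on $\bigcup_{m\ge n}U_m$, so for large $n$ the neighbourhood $\{\varphi<\varphi(x)+1\}$ of $x$ in $X$ is disjoint from $\bigcup_{m\ge n}U_m$. Hence $x\notin\operatorname{cl}_{\beta X}\bigcup_{m\ge n}U_m$, and $p\ne x$.

**Step 5: sets well separated from $N$.** To show that $p$ is remote, let $N\subseteq X$ be nowhere dense. Passing to its closure in $X$ keeps it nowhere dense, so we may assume $N$ closed. Call a nonempty regular open $V$ *good* if some continuous $h:X\to[0,1]$ is $0$ on $V$ and $1$ on $N$. Every nonempty open $O\subseteq U_n$ contains a good set. Indeed, $O\setminus N$ is nonempty and open. Pick $x$ in it and a continuous $h_0:X\to[0,1]$ with $h_0(x)=0$ and $h_0=1$ off $O\setminus N$. Put $V=\operatorname{int}\operatorname{cl}\{h_0<\frac13\}$. Then $x\in V\subseteq\{h_0\le\frac13\}\subseteq O$. The function $h=\min(1,\max(0,3h_0-1))$ is $0$ where $h_0\le\frac13$, hence on $V$, and $1$ where $h_0=1$, hence on $N$.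

**Step 6: the array of $N$.** Let $\{V_{n,i}:i<\omega\}$ enumerate, possibly with repetitions, a maximal disjoint family of good subsets of $U_n$. It is countable by ccc. Its union is dense in $U_n$, since otherwise $U_n\setminus\operatorname{cl}\bigcup_iV_{n,i}$ would be a nonempty open set and contain a further good set. Put $a_{n,i}=\operatorname{int}\operatorname{cl}(V_{n,0}\cup\dots\cup V_{n,i})$. These sets are regular open, contained in the regular open set $U_n$, and increasing in $i$. Their supremum is $\operatorname{int}\operatorname{cl}\bigcup_iV_{n,i}=U_n=e_n$ by density. So $a=(a_{n,i})$ is an array in $B$.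

**Step 7: separating $F_a$ from $N$.** Let $h_n:X\to[0,1]$ be the minimum of finitely many functions witnessing that $V_{n,0},\dots,V_{n,g_a(n)}$ are good. Then $h_n=1$ on $N$, and $h_n=0$ on $V_{n,0}\cup\dots\cup V_{n,g_a(n)}$, hence on the closure of this union, hence on $a_{n,g_a(n)}$. Put
$$h=1-\sum_n\psi_n(1-h_n).$$
By Step 1 the sum is locally finite, so $h$ is continuous, and at each point at most one summand is nonzero, so $h$ has values in $[0,1]$. On $N$ all $h_n=1$, so $h=1$. On $a_{n,g_a(n)}\subseteq U_n$ we have $\psi_n=1$, $h_n=0$, and $\psi_m=0$ for $m\ne n$, so $h=0$. Thus $h=0$ on $F_a$. Extending $h$ to $\beta X$ gives $\operatorname{cl}_{\beta X}F_a\cap\operatorname{cl}_{\beta X}N=\emptyset$. As $p\in\operatorname{cl}_{\beta X}F_a$, we get $p\notin\operatorname{cl}_{\beta X}N$. So $p$ is a remote point of $X$. $\blacksquare$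

## 13. The exact $\pi$-weight under $\mathfrak b=\mathfrak c$, $2^{\mathfrak c}=\mathfrak c^+$, $2^{\mathfrak c^+}=\mathfrak c^{++}$

*Proof of the Corollary.* Since $\mathfrak b\le\mathfrak d\le\mathfrak c$, the hypothesis $\mathfrak b=\mathfrak c$ gives $\mathfrak d=\mathfrak c$. The space $\omega\times K$ of Theorem A is non-pseudocompact, ccc and without remote points, and its $\pi$-weight is at most its weight, hence at most
$$2^{2^{\mathfrak c}}=2^{\mathfrak c^+}=\mathfrak c^{++}.$$
By Theorem B no non-pseudocompact ccc space without remote points has $\pi$-weight $\le\mathfrak c^+$. So the least $\pi$-weight is exactly $\mathfrak c^{++}$. Under GCH we have $\mathfrak c=\aleph_1$, hence $\mathfrak b=\mathfrak c$ because $\omega_1\le\mathfrak b\le\mathfrak c$; the other two hypotheses are instances of GCH, and $\mathfrak c^{++}=\aleph_3$. $\square$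

This also puts the failed attempt of Section 4 in perspective. The space $K_2$ has weight at most $2^{\mathfrak d}$. If $\mathfrak b=\mathfrak c$ and $2^{\mathfrak c}=\mathfrak c^+$, then $2^{\mathfrak d}=\mathfrak c^+$, and Theorem B says that every non-pseudocompact ccc space of $\pi$-weight $\le2^{\mathfrak d}$ has a remote point. So under these hypotheses no example of $\pi$-weight at most $2^{\mathfrak d}$ can be both ccc and without remote points, and the bound $2^{2^{\mathfrak d}}$ in Theorem A cannot be replaced by $2^{\mathfrak d}$ in ZFC.
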